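# Proper colorings with prescribed class sizes in graphs of bounded degree

## Three triangles and a point

Let $G_0$ consist of three disjoint triangles $a_ib_ic_i$ ($i=1,2,3$) and one isolated vertex $w$. It has $10$ vertices and maximum degree $2$. We want to color it properly, but we prescribe how many vertices each color receives.

The sizes $(4,3,3)$ are possible: take $\{a_1,a_2,a_3,w\}$, $\{b_1,b_2,b_3\}$, $\{c_1,c_2,c_3\}$. The sizes $(4,2,2,2)$ are also possible: keep $\{a_1,a_2,a_3,w\}$, and color the three remaining edges $b_ic_i$ by $\{b_1,c_2\}$, $\{b_2,c_3\}$, $\{b_3,c_1\}$.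

Two things are impossible. A color class meets each triangle at most once, so it has at most $3+1=4$ vertices. A class with exactly $4$ vertices contains $w$, so there is at most one such class. In particular $(4,4,2)$ is out.

Now take another graph with $10$ vertices and maximum degree $2$, the cycle with vertices $1,2,\dots,10$. It does admit $(4,4,2)$, by $\{1,3,5,7\}$, $\{2,4,6,9\}$, $\{8,10\}$. It also admits $(4,2,2,2)$, by $\{1,3,5,7\}$, $\{2,9\}$, $\{8,10\}$, $\{4,6\}$. So the cycle is more generous than $G_0$. Is $G_0$ the worst graph? If a size list consists of entries at most $4$, with at most one entry equal to $4$, can *every* graph on $10$ vertices with maximum degree at most $2$ be colored with these class sizes?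

## The size lists that disjoint cliques allow

Graphs are finite and simple. A coloring is *proper* if adjacent vertices get different colors, that is, if every color class is independent.

**Definition.** Let $q\in\mathbb Z^+$ and $\mathbf n=(n_1,\dots,n_q)\in\mathbb Z^q$ with all $n_i\ge1$. A graph $G$ is *$\mathbf n$-colorable* if it has a proper coloring $\chi:V(G)\to[q]$ with $|\{v:\chi(v)=i\}|=n_i$ for all $i\in[q]$.

For instance, $G_0$ is $(4,2,2,2)$-colorable and not $(4,4,2)$-colorable. The general form of our question is a conjecture in "Approximate sampling and counting for spin models in graphs" (https://core.ac.uk/download/587380474.pdf). It is true, and these notes prove it.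

**Theorem 1.** Let $G$ be a graph with $n$ vertices and maximum degree at most $\Delta$. Let $s,r$ be the unique integers with $n=s(\Delta+1)+r$ and $0\le r<\Delta+1$. Then $G$ is $\mathbf n$-colorable for every $\mathbf n=(n_1,\dots,n_q)\in\mathbb Z^q$ such that $\sum_i n_i=n$, $1\le n_i\le s+1$ for all $i\in[q]$, and $|\{i\in[q]:n_i=s+1\}|\le r$.

**Remark (the conditions are necessary).** Suppose $\sum_i n_i=n$ and every $n$-vertex graph of maximum degree at most $\Delta$ is $\mathbf n$-colorable. Apply this to $s$ disjoint copies of $K_{\Delta+1}$ together with a disjoint $K_r$ (nothing if $r=0$). A class meets each clique at most once, so $n_i\le s+1$. A class of size $s+1$ must contain one of the $r$ vertices of $K_r$, so at most $r$ of the $n_i$ equal $s+1$. Hence the hypotheses on $\mathbf n$ cannot be weakened.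

Let us check the theorem by hand on exactly this graph. Write $v_{i,1},\dots,v_{i,\Delta+1}$ for the vertices of the $i$th copy of $K_{\Delta+1}$ ($1\le i\le s$) and $w_1,\dots,w_r$ for those of $K_r$. List all vertices in rows $j=1,\dots,\Delta+1$: row $j$ is $w_j,v_{1,j},\dots,v_{s,j}$ if $j\le r$, and $v_{1,j},\dots,v_{s,j}$ if $j>r$. Consecutive vertices of one clique are $s$ or $s+1$ places apart in this list. Let $p\le r$ be the number of entries $s+1$. Let the first $p$ rows, which have length $s+1$, be the classes of that size. Cut the rest of the list into consecutive intervals of the remaining lengths, all at most $s$. Two places in an interval of length at most $s$ differ by at most $s-1$, so each interval is independent.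

This also settles $\Delta=1$. A graph with maximum degree at most $1$ becomes $s$ disjoint edges and $r\in\{0,1\}$ isolated vertices after isolated vertices are paired up by new edges, and a proper coloring of the larger graph is proper for the original one. For $\Delta=0$ there are no edges, and for $s=0$ all $n_i$ equal $1$; both are trivial.

## Cutting up a balanced coloring

The one outside result we use is the following.

**Hajnal–Szemerédi theorem (1970).** A graph of maximum degree at most $\Delta$ has a proper coloring with $\Delta+1$ colors whose class sizes differ pairwise by at most $1$.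

With $n=s(\Delta+1)+r$ this means $r$ classes of size $s+1$ and $\Delta+1-r$ classes of size $s$. So the theorem is the case of our question in which $\mathbf n$ is this balanced list.

The rows of the previous section suggest what to try for a general $G$: use the classes of a balanced coloring as rows, list them one after another, and cut. As long as each piece lies inside one row, this works. It therefore proves Theorem 1 for every $\mathbf n$ obtained by splitting entries of the balanced list. But $(4,2,2,2)$ is not obtained from $(4,3,3)$ by splitting, since a $3$ is not a sum of $2$'s. Some piece must straddle two rows, and then the approach stops: nothing prevents edges between the two parts of that piece.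

Here is a concrete instance. Let $\Delta=3$, $n=12$, so $s=3$ and $r=0$, and let $G$ be two disjoint copies of $K_{3,3}$ with sides $X_1,Y_1$ and $X_2,Y_2$. The four sides form a balanced coloring. List them as $X_1,Y_1,X_2,Y_2$ and cut off pieces of sizes $2,2,2,3,3$ in this order. The second piece consists of a vertex of $X_1$ and a vertex of $Y_1$, which are adjacent however the sides are ordered internally. The order $X_1,X_2,Y_1,Y_2$ works. But the Hajnal–Szemerédi theorem tells us nothing about which remainders of its classes are compatible.

So we do not use a balanced coloring as a black box. We work with the prescribed sizes from the start, in the framework of Kierstead and Kostochka's short proof of the Hajnal–Szemerédi theorem: add edges one at a time, and repair a coloring in which one class is short by one vertex and another has one too many. Everything needed from that framework is proved below.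

## Types and their slack

The proof restricts size lists to subsets of colors, so we use arbitrary index sets.

**Definition.** A *type* is a family $N=(n_i)_{i\in Q}$ of positive integers over a finite nonempty set $Q$. An *$N$-coloring* is a proper coloring with color set $Q$ in which color $i$ is used exactly $n_i$ times. For $K\subseteq Q$ put $n(K)=\sum_{i\in K}n_i$ and $N|_K=(n_i)_{i\in K}$.

**Definition.** Let $\Delta\ge0$ be an integer and write $n(Q)=n=s(\Delta+1)+r$ with $0\le r\le\Delta$. Call $i$ *big* if $n_i=s+1$, and let $p$ be the number of big $i$. The type is *$\Delta$-admissible* if $n_i\le s+1$ for all $i$ and $p\le r$. Its *slack* is $d:=|Q|-\Delta-1$.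

For $\Delta=2$ the type $(4,2,2,2)$ has $n=10$, $s=3$, $r=1$, $p=1$, so it is $2$-admissible with slack $d=1$. Theorem 1 says that a graph of maximum degree at most $\Delta$ is $N$-colorable for each $\Delta$-admissible $N$ with $n(Q)=|V(G)|$. Write $x^+=\max(x,0)$.

**Fact 2.** If $N$ is $\Delta$-admissible and $s\ge1$, then $d\ge0$ and
$$\sum_{i\in Q}(s-n_i)^+=sd+p-r\le sd.\tag{1}$$

*Proof.* Since $s(\Delta+1)+r=n\le s|Q|+p\le s|Q|+r$ and $s\ge1$, we get $|Q|\ge\Delta+1$. Big entries exceed $s$ by $1$ and the others fall short of $s$ by $s-n_i$, so $n=s|Q|+p-\sum_i(s-n_i)^+$. Now insert $|Q|=\Delta+1+d$ and $n=s(\Delta+1)+r$. $\square$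

For $(4,2,2,2)$ the deficits are $0,1,1,1$, with sum $3=3\cdot1+1-1$.

**Fact 3.** Let $s\ge0$ and $\beta\ge1$. If a type has all entries at most $s+1$, exactly $p'$ entries equal to $s+1$, and sum $s\beta+\rho$ with $\rho\ge p'$, then it is $(\beta-1)$-admissible.

*Proof.* If $\rho\le\beta-1$, then dividing the sum by $\beta$ gives quotient $s$ and remainder $\rho\ge p'$, which is the definition. If $\rho\ge\beta$, the quotient is at least $s+1$, hence at least every entry, so no entry is big. $\square$

**Fact 4.** Let $N$ be $\Delta$-admissible, $s\ge1$, $K\subseteq Q$ and $\beta:=|K|-d\ge1$. Then $n(K)=s\beta+\rho$ with $\rho\ge p_K:=|\{i\in K:n_i=s+1\}|$. Hence $N|_K$ is $(\beta-1)$-admissible.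

*Proof.* By (1), $n(K)=s|K|+p_K-\sum_{i\in K}(s-n_i)^+\ge s|K|+p_K-sd=s\beta+p_K$. Apply Fact 3. $\square$

Fact 4 lets us cut a graph into two parts and color one part by induction: the part that receives the colors $K$ should have maximum degree at most $|K|-d-1$. The whole slack $d$ is given to that part.

## Two statements in one induction

At one point of the argument we will have to color a graph in which a single vertex violates the degree bound. This is allowed for in a second theorem, proved together with the first.

**Theorem 5.** Let $N$ be $\Delta$-admissible with $s\ge1$, $d\ge1$ and $n_i+n_k\ge s+1$ for all $i\ne k$. Let $|V(G)|=n(Q)$ and $x_0\in V(G)$, with $d(v)\le\Delta$ for all $v\ne x_0$ and $d(x_0)\le2\Delta+r$. Then $G$ is $N$-colorable.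

For example, let $\Delta=1$ and $N=(2,2,2)$, so $n=6$, $s=3$, $r=0$, $d=1$, and pairs of entries sum to $4=s+1$. Let $x_0$ be adjacent to $a$ and $b$, let $c$ be adjacent to $e$, and let $f$ be isolated. Then $d(x_0)=2=2\Delta+r$, and $\{x_0,c\},\{a,e\},\{b,f\}$ is an $N$-coloring.

Both theorems are proved by induction on the triple $(|V(G)|,|E(G)|,|Q|)$, ordered lexicographically, simultaneously for all $\Delta$ and $N$. For equal triples, Theorem 1 comes before Theorem 5.

## Near-colorings and movable vertices

In the inductive step we delete an edge, color, and repair. Suppose the ends of the deleted edge get the same color $j$. We move one end to a class $k$ where it has no neighbor. Now class $j$ is one vertex short and class $k$ has one too many. The next lemma repairs this.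

For a near-coloring with classes $V_i$, a vertex $v\in X$ is *movable* to a class $Y\ne X$ if $v$ has no neighbor in $Y$. Let $H$ be the digraph on the classes with $X\to Y$ if some $v\in X$ is movable to $Y$; we call such a $v$ a *witness* for $X\to Y$.

**Lemma 6.** Let $N$ be $\Delta$-admissible, $s\ge1$, $d\ge1$, $n(Q)=|V(G)|$. Let $x_0\in V(G)$ and $d(v)\le\Delta$ for all $v\ne x_0$ (no condition on $d(x_0)$). Assume that Theorems 1 and 5 hold for all graphs with fewer vertices than $G$. Let $f$ be a proper coloring with classes $V_i$ ($i\in Q$) such that $|V_i|=n_i$, except that $V^-:=V_j$ has $n_j-1$ vertices and $V^+:=V_k$ has $n_k+1$ vertices ($j\ne k$). Assume $x_0\in V^-$, and $n_i+n_l\ge s+1$ for all distinct $i,l\in Q\setminus\{j\}$. Let $\mathcal A=\mathcal A(f)$ be the set of classes from which $V^-$ can be reached in $H$ (with $V^-\in\mathcal A$), and $a=|\mathcal A|$. If $V^+\in\mathcal A$ or $a\ge2$, then $G$ has an $N$-coloring whose class $j$ contains $V^-$.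

**Example 7.** Let $G$ be two $4$-cycles $v_1b_1w_1b_2$ and $v_2b_3w_2b_4$, with $\Delta=2$ and $N=(3,2,2,1)$. Here $n=8$, $s=2$, $r=2$, $p=1$, $d=1$. Take
$$V^-=\{v_1,v_2\}\ (\text{target }3),\quad W=\{w_1,w_2\}\ (\text{target }2),\quad V^+=\{b_1,b_2,b_3\}\ (\text{target }2),\quad \{b_4\}\ (\text{target }1),$$
and $x_0=v_1$. Apart from the target $3$ of $V^-$, the targets are $2,2,1$, and any two of them sum to at least $3=s+1$. Both $w_1,w_2$ are movable to $V^-$. Every $b_i$ has a neighbor in $V^-$ and one in $W$. So $\mathcal A=\{V^-,W\}$, $a=2$ and $V^+\notin\mathcal A$. We will see which repair the proof makes here.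

From here to the end of Case II we prove Lemma 6. Fix $G,N,j,x_0,V^-$ and use induction on $b:=|Q|-a$ (the rest of $f$, including $k$, may vary). We identify classes with their colors. "We are done" means that the required coloring has been found, and "we may assume" means that otherwise we are done.

## Proof of Lemma 6: splitting off the unreachable classes

**Step S1 (shifting settles the case $V^+\in\mathcal A$).** Let $X_0\to X_1\to\dots\to X_m=V^-$ be a simple path in $H$. *Shifting* along it means choosing witnesses $v_i\in X_i$ for $X_i\to X_{i+1}$ and moving every $v_i$ ($i<m$) to $X_{i+1}$ simultaneously. The vertex $v_i$ has no neighbor in $X_{i+1}$, so all classes stay independent. The class $X_0$ loses a vertex, $V^-$ gains one and loses none, and all other sizes are unchanged. If $V^+\in\mathcal A$, shift along a simple path from $V^+$ to $V^-$ and we are done. This includes $b=0$. So assume from now on $V^+\notin\mathcal A$. Then $a\ge2$ and $b\ge1$.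

**Step S2 (degrees and sizes on the two sides).** Let $\mathcal B$ be the set of the $b$ classes not in $\mathcal A$, put $A=\bigcup\mathcal A$, $B=\bigcup\mathcal B$ and $\beta:=b-d$. Write $d_A(v),d_B(v)$ for the numbers of neighbors of $v$ in $A,B$. A vertex $y\in B$ movable to a class of $\mathcal A$ would put its own class into $\mathcal A$. So *every $y\in B$ has a neighbor in each class of $\mathcal A$*. Since $\Delta=|Q|-1-d=a+b-1-d=a+\beta-1$ and $x_0\notin B$,
$$d_A(y)\ge a,\qquad d_B(y)\le\beta-1\qquad(y\in B).\tag{2}$$
As $B\supseteq V^+\ne\emptyset$, this gives $\beta\ge1$. Put $n_{\mathcal A}:=N|_{\mathcal A}$, $n_{\mathcal B}:=N|_{\mathcal B}$, and let $p_{\mathcal B}$ be the number of entries $s+1$ of $n_{\mathcal B}$. The surplus class lies in $\mathcal B$ and the deficient one in $\mathcal A$, so $|A|=n(\mathcal A)-1$ and $|B|=n(\mathcal B)+1$. By Fact 4 with $K=\mathcal B$,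
$$|B|=s\beta+\rho+1,\qquad\rho\ge p_{\mathcal B}\ge0,\qquad n_{\mathcal B}\text{ is }(\beta-1)\text{-admissible}.\tag{3}$$

**Step S3 (how we intend to finish).** We try to enlarge $A$ by one vertex and recolor both sides separately.

**(R)** *Suppose $A^*\supseteq V^-$ is such that $G[A^*]$ has an $n_{\mathcal A}$-coloring with class $j$ containing $V^-$, and every vertex of $B^*:=V(G)\setminus A^*$ has at least $a$ neighbors in $A^*$. Then we are done.* Indeed $x_0\in V^-\subseteq A^*$, so $G[B^*]$ has maximum degree at most $\Delta-a=\beta-1$. It has $n-n(\mathcal A)=n(\mathcal B)$ vertices, fewer than $G$, and $n_{\mathcal B}$ is $(\beta-1)$-admissible. So Theorem 1 gives an $n_{\mathcal B}$-coloring of $G[B^*]$. The two colorings use disjoint sets of colors, so together they form the required coloring.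

**Step S4 (classes that can be changed without cutting off the others).** For $W\in\mathcal A$ let $T_W$ be the set of $X\in\mathcal A\setminus\{W\}$ that cannot reach $V^-$ in $H-W$. For $W=V^-$ this means all of $\mathcal A\setminus\{V^-\}$. For instance, if $\mathcal A=\{V^-,P,X_1,X_2\}$ with arcs exactly $P\to V^-$, $X_1\to P$, $X_2\to P$, then $T_{V^-}=\{P,X_1,X_2\}$, $T_P=\{X_1,X_2\}$ and $T_{X_1}=T_{X_2}=\emptyset$. In Example 7, $T_{V^-}=\{W\}$ and $T_W=\emptyset$.

As $a\ge2$, $T_{V^-}\ne\emptyset$. Choose $U\in\mathcal A$ with $T_U\ne\emptyset$ and $|T_U|$ minimal, and put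
$$\mathcal A'=T_U,\qquad t=|\mathcal A'|\ge1,\qquad\mathcal S_U=\mathcal A\setminus(\{U\}\cup\mathcal A').$$
We have $V^-\notin\mathcal A'$: either $U=V^-$, or $V^-$ reaches itself in $H-U$. If $U=V^-$, then $\mathcal S_U=\emptyset$. We need four consequences.

1. *The classes other than $U$ on a simple path from $U$ to $V^-$ lie in $\mathcal S_U$, and every class of $\mathcal S_U$ reaches $V^-$ inside $\mathcal S_U$.* After its start, a simple path from $U$ avoids $U$, so its classes reach $V^-$ in $H-U$. Likewise all classes on a path from a class of $\mathcal S_U$ to $V^-$ in $H-U$ reach $V^-$ in $H-U$.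
2. *For $W\in\mathcal A'$, every class of $\mathcal A\setminus\{W\}$ reaches $V^-$ in $H-W$.* By 1, $U$ and all classes of $\mathcal S_U$ reach $V^-$ avoiding $\mathcal A'$, in particular avoiding $W$. So $T_W\subseteq T_U\setminus\{W\}$, which is smaller than $T_U$. By minimality $T_W=\emptyset$.
3. *No vertex of a class in $\mathcal A'$ is movable to a class in $\mathcal S_U$.* Otherwise its class would reach $V^-$ in $H-U$.
4. *Some $W_0\in\mathcal A'$ has $W_0\to U$.* A path from a class of $\mathcal A'$ to $V^-$ meets $U$. By 3 it cannot step from $\mathcal A'$ into $\mathcal S_U$, so all classes before its first visit to $U$ lie in $\mathcal A'$. The last of these is $W_0$.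

**Step S5 (notation for vertices of terminal classes).** For $z\in W\in\mathcal A'$ let $\mathrm{Out}(z)$ be the set of $X\in\mathcal A\setminus\{W\}$ to which $z$ is movable, and $\mu(z)=|\mathrm{Out}(z)|$. By 3, $\mathrm{Out}(z)\subseteq(\mathcal A'\setminus\{W\})\cup\{U\}$. The vertex $z$ has a neighbor in each class of $\mathcal A\setminus\{W\}$ outside $\mathrm{Out}(z)$. It also satisfies $z\ne x_0$, because $x_0\in V^-\notin\mathcal A'$. With $\Delta=a+\beta-1$ we get
$$\mu(z)\le t,\qquad d_A(z)\ge a-1-\mu(z),\qquad d_B(z)\le\beta+\mu(z).\tag{4}$$
For $W\in\mathcal A'$ and a vertex $y$ write $N_W(y)=N(y)\cap W$. For $z\in W$ let $S_z=\{y\in B:N_W(y)=\{z\}\}$, and say that $y\in S_z$ is *solo* in $W$. Let $S_W=\{z\in W:S_z\ne\emptyset\}$ and $D_W=W\setminus S_W$. Each $W\in\mathcal A'$ has exactly $n_W$ vertices, since $W\ne V^-,V^+$.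

In Example 7, $U=V^-$, $\mathcal A'=\{W\}$, $\mathrm{Out}(w_1)=\mathrm{Out}(w_2)=\{V^-\}$, $S_{w_1}=\{b_1,b_2\}$, $S_{w_2}=\{b_3,b_4\}$, so $S_W=W$ and $D_W=\emptyset$.

**Step S6 (first exchange: a vertex with solo neighbors is not movable).** *We may assume $\mathrm{Out}(z)=\emptyset$ whenever $S_z\ne\emptyset$. Hence $d_A(z)\ge a-1$ and $d_B(z)\le\beta$ for all $z\in S_W$, $W\in\mathcal A'$.*

Suppose $y\in S_z$, $z\in W\in\mathcal A'$ and $X\in\mathrm{Out}(z)$. Move $z$ to $X$, shift along a simple path from $X$ to $V^-$ in $H-W$ (it exists by consequence 2; nothing more is done if $X=V^-$), and put $y$ into $W-z$. The class $X$ stays independent since $z$ has no neighbor in it. The class $W-z+y$ is independent since $N_W(y)=\{z\}$, and the shift does not touch $W$. The sizes of $W$ and, if $X\ne V^-$, of $X$ are unchanged, and $V^-$ gains one vertex. So this is an $n_{\mathcal A}$-coloring of $A^*=A+y$ with class $j$ containing $V^-$. Vertices of $B-y$ have at least $a$ neighbors in $A\subseteq A^*$ by (2), and (R) applies. The degree bounds are (4) with $\mu(z)=0$.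

In Example 7 this exchange already succeeds: with $z=w_1$, $y=b_1$, $X=V^-$ we get $\{v_1,v_2,w_1\}$, $\{w_2,b_1\}$, and the independent set $\{b_2,b_3,b_4\}$ is split as $\{b_2,b_3\},\{b_4\}$.

**Step S7 (each terminal class has a vertex without solo neighbors).** A class $W\in\mathcal A'$ reaches $V^-\ne W$, and the first step of a path leads to a class of $\mathcal A\setminus\{W\}$. So $W$ has a vertex movable to a class of $\mathcal A\setminus\{W\}$, and by Step S6 it lies in $D_W$. Hence
$$|S_W|\le n_W-1\le s\qquad(W\in\mathcal A').\tag{5}$$

**Step S8 (second exchange: solo neighborhoods are cliques).** *We may assume that $S_z$ is a clique for each $z\in\bigcup\mathcal A'$.*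

Suppose $y_1,y_2\in S_z$ are distinct and nonadjacent, $z\in W\in\mathcal A'$. By (2) and (3), $G[B-y_1]$ has maximum degree at most $\beta-1$ and $n(\mathcal B)$ vertices, so by Theorem 1 it has an $n_{\mathcal B}$-coloring. By Step S6, $z$ has at most $\beta$ neighbors in $B$. One of them is $y_1$, so $z$ has at most $\beta-1<b$ neighbors in $B-y_1$. Hence $z$ can be added to one of the $b$ classes, which becomes the new oversized class. Put $W^*=W-z+y_1$, which is independent, and leave all other classes of $\mathcal A$ unchanged. The resulting coloring $f'$ satisfies the hypotheses on sizes, $x_0$ and pairwise sums with the same $N,j,x_0,V^-$. We compare what reaches $V^-$ under $f'$.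

- Classes of $\mathcal A\setminus\{W\}$ still reach $V^-$, because they did so in $H-W$ and these classes are unchanged.
- $W^*$ reaches $V^-$: by Step S6 a vertex of $W$ movable to a class of $\mathcal A\setminus\{W\}$ is not $z$, so it lies in $W^*$.
- The class containing $y_2$, one of the classes with colors in $\mathcal B$, reaches $V^-$: the vertex $y_2$ has no neighbor in $W^*$, since $N_W(y_2)=\{z\}$ and $y_2\not\sim y_1$.

So $|\mathcal A(f')|\ge a+1\ge2$, and the induction on $b$ yields the required coloring.

**Step S9 (excess).** For $y\in B$ put $e(y)=d_A(y)-a\ge0$. As $y$ has a neighbor in each of the $a$ classes of $\mathcal A$, at most $e(y)$ of them contain two or more neighbors of $y$. Moreover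
$$d_B(y)\le\Delta-a-e(y)=\beta-1-e(y)\qquad(y\in B).\tag{6}$$

What remains is to derive a contradiction. We distinguish whether $t\ge\beta$ or not.

## Case I: many terminal classes, $t\ge\beta$

**Step S10 (counting solo pairs with weights).** We bound $\sum_{W\in\mathcal A'}|S_W|$ from below and contradict (5). By Step S9 and (6), each $y\in B$ is solo in at least $t-e(y)\ge t-\beta+1+d_B(y)$ classes of $\mathcal A'$. If $y\in S_z$, then $|S_z|\le d_B(y)+1$, because $S_z$ is a clique containing $y$ in $G[B]$. The number of $z\in\bigcup\mathcal A'$ with $y\in S_z$ is the number of classes of $\mathcal A'$ in which $y$ is solo. Since $d_B(y)+1\le\beta$ and $t-\beta\ge0$,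
$$\sum_{W\in\mathcal A'}|S_W|=\sum_{z:\,S_z\ne\emptyset}\ \sum_{y\in S_z}\frac1{|S_z|}\ \ge\ \sum_{y\in B}\frac{t-\beta+1+d_B(y)}{d_B(y)+1}\ \ge\ |B|\Bigl(1+\frac{t-\beta}{\beta}\Bigr)=\frac{|B|\,t}{\beta}>st,$$
the last step by $|B|\ge s\beta+1$. This contradicts (5), which gives $\sum_{W\in\mathcal A'}|S_W|\le st$.

## Case II: few terminal classes, $t\le\beta-1$

**Step S11 (a count against one class, and where it stops).** *Every $W\in\mathcal A'$ is big, and $\rho\le\beta-1$.*

Let $\sigma=\sum_{z\in S_W}|S_z|$ be the number of vertices of $B$ that are solo in $W$. By Step S6, $|S_z|\le d_B(z)\le\beta$ for $z\in S_W$, so $\sigma\le\beta|S_W|$. A vertex of $B$ not solo in $W$ has at least $2$ neighbors in $W$. Using (4) for $z\in D_W$, we count the edges between $W$ and $B$: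
$$2|B|-\sigma\le e(W,B)\le\beta|S_W|+(\beta+t)|D_W|.$$
Hence
$$2|B|\le2\beta|S_W|+(\beta+t)|D_W|\le2\beta n_W,\tag{7}$$
that is, $s\beta+\rho+1\le\beta n_W$. Since $n_W\le s+1$, this forces $n_W=s+1$ and $\rho+1\le\beta$.

If some class of $\mathcal A'$ has size at most $s$, we have our contradiction. But for $n_W=s+1$ inequality (7) can hold, and this count alone gives nothing more. The way on is to count against only $s$ vertices of a big class. One vertex $u$ of $W_0$ can be moved to $U$. Without $u$ the class has $s$ vertices, and we now rework the notion of solo vertices relative to these.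

**Step S12 (removing a movable vertex).** Fix $W=W_0\in\mathcal A'$ from consequence 4 and $u\in W$ movable to $U$. By Step S6, $u\in D_W$. Let $W_s=W-u$, so $|W_s|=s$. As $S_u=\emptyset$, no $y\in B$ has $N_W(y)=\{u\}$, so *every $y\in B$ has a neighbor in $W_s$*. For $z\in W_s$ let
$$Y_z=\{y\in B:N(y)\cap W_s=\{z\}\}.$$
Thus $N_W(y)\in\{\{z\},\{z,u\}\}$ for $y\in Y_z$, and $S_z\subseteq Y_z$. For instance, if $W=\{u,z,z'\}$, then $y\in B$ with $N_W(y)=\{z,u\}$ belongs to $Y_z$, and with $N_W(y)=\{z,z'\}$ it belongs to no set of this kind.

Below, *shift $u$* means: move $u$ to $U$ and shift along a simple path from $U$ to $V^-$ (nothing more if $U=V^-$). By consequence 1, apart from removing $u$ from $W$, this touches only classes of $\{U\}\cup\mathcal S_U$. It leaves the other classes of $\mathcal A'$ unchanged, and $V^-$ gains one vertex and loses none.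

**Step S13 (third exchange: the sets $Y_z$ are cliques).** *We may assume that every $Y_z$ ($z\in W_s$) is a clique.*

Suppose some $Y_z$ contains two distinct nonadjacent vertices. For any such pair $y_1,y_2$, shift $u$ and replace $W$ by $W-u-z+y_1+y_2$. This set is independent because $N(y_i)\cap W_s=\{z\}$, and it has $s+1=n_W$ vertices. We obtain an $n_{\mathcal A}$-coloring of $A^*=A-z+y_1+y_2$ with class $j$ containing $V^-$. Let $B^*=V(G)\setminus A^*=B-y_1-y_2+z$. Then $|B^*|=n(\mathcal B)$.

*(a) $z\in D_W$.* Let $v\in B\setminus\{y_1,y_2\}$. If $v\sim z$, then $|N_W(v)|\ge2$ since $S_z=\emptyset$. So $d_A(v)\ge a+1$ and $d_{A^*}(v)\ge a$. If $v\not\sim z$, then $d_{A^*}(v)\ge d_A(v)\ge a$. So all vertices of $B^*$ other than $z$ have degree at most $\Delta-a=\beta-1$ in $G[B^*]$. The vertex $z$ itself may violate this bound: by (4) and $z\sim y_1,y_2$ we only know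
$$d_{B^*}(z)=d_B(z)-2\le\beta+t-2\le2\beta-3\le2(\beta-1)+\rho.$$
If $t\ge2$, the bound $\beta+t-2$ exceeds $\beta-1$, so we cannot conclude with Theorem 1. This is exactly what Theorem 5 is for. We apply it to $G[B^*]$, which has fewer vertices than $G$, with degree parameter $\beta-1$, type $n_{\mathcal B}$ and exceptional vertex $z$. Its hypotheses hold:

- $n(\mathcal B)=s\beta+\rho$ with $p_{\mathcal B}\le\rho\le\beta-1$ by (3) and Step S11, so the quotient is $s\ge1$, the remainder is $\rho$, and the type is $(\beta-1)$-admissible;
- the slack is $|\mathcal B|-(\beta-1)-1=b-\beta=d\ge1$;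
- pairwise sums are at least $s+1$ because $j\notin\mathcal B$;
- the degree bound for $z$ is $2(\beta-1)+\rho$, as displayed.

So $G[B^*]$ has an $n_{\mathcal B}$-coloring. Together with the coloring of $G[A^*]$ we are done.

*(b) $z\in S_W$.* By Step S8, $S_z$ is a clique, so $y_1,y_2$ are not both in $S_z$; say $y_2\notin S_z$. If some $y\in S_z$ is nonadjacent to $y_2$, replace $y_1$ by $y$. Then $S_z\setminus\{y_1\}\subseteq N(y_1)$. Otherwise $S_z\subseteq N(y_2)$. In both cases each $v\in S_z\setminus\{y_1,y_2\}$ is adjacent to $y_1$ or $y_2$. It loses the neighbor $z$ and gains at least one, so $d_{A^*}(v)\ge a-1+1=a$. A neighbor $v\in B\setminus(S_z\cup\{y_1,y_2\})$ of $z$ has $|N_W(v)|\ge2$, so $d_A(v)\ge a+1$ and $d_{A^*}(v)\ge a$. Non-neighbors of $z$ in $B\setminus\{y_1,y_2\}$ have $d_{A^*}\ge a$. Finally $d_{A^*}(z)\ge(a-1)+2$ by Step S6. So all of $B^*$ has at least $a$ neighbors in $A^*$, and (R) applies.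

**Step S14 (fourth exchange: movable vertices force edges between terminal classes).** *We may assume: if $z\in D_W\setminus\{u\}$, $y\in Y_z$, $X\in\mathcal A'\cap\mathrm{Out}(z)$ and $y$ is solo in $X$, then $e(X,W_s)\ge s$.*

Here $N_W(y)=\{z,u\}$, since $S_z=\emptyset$. Let $N_X(y)=\{v\}$. Suppose first that some $v'\in X\setminus\{v\}$ has $N_W(v')\subseteq\{z,u\}$. Shift $u$, replace $W$ by $W-u-z+y+v'$ and $X$ by $X-v'+z$. The new $W$ is independent: the neighbors of $y$ and $v'$ in $W$ have been removed, and $v'\not\sim y$ as $v'\ne v$. The new $X$ is independent, as $z$ is movable to $X$. Since $X\in\mathcal A'$ and $X\ne W$, the shift does not touch $X$. The sizes are as required, so this is an $n_{\mathcal A}$-coloring of $A^*=A+y$ with class $j$ containing $V^-$. Vertices of $B-y$ keep their at least $a$ neighbors in $A$, so (R) applies and we are done. Otherwise each of the $|X|-1=s$ vertices of $X\setminus\{v\}$ (here $X$ is big by Step S11) has a neighbor in $W\setminus\{u,z\}\subseteq W_s$, so $e(X,W_s)\ge s$.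

**Step S15 (bounding the sets $Y_z$).** We now measure how much the classes of $\mathcal A$ fall short of sending $s$ edges to $W_s$. For $X\in\mathcal A\setminus\{W\}$ put $g(X)=s-e(X,W_s)$. Let $\mathcal G=\{X\in\mathcal A\setminus\{W\}:g(X)>0\}$ and $\Gamma=\sum_{X\in\mathcal G}g(X)$. For $z\in W_s$ let $\gamma(z)=|\mathcal G\cap\mathrm{Out}(z)|$. Each $z\in W_s$ with $X\notin\mathrm{Out}(z)$ has a neighbor in $X$, so $e(X,W_s)\ge s-|\{z\in W_s:X\in\mathrm{Out}(z)\}|$, that is, $g(X)\le|\{z\in W_s:X\in\mathrm{Out}(z)\}|$. Summing over $\mathcal G$,
$$\sum_{z\in W_s}\gamma(z)\ \ge\ \Gamma.\tag{8}$$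
We claim
$$|Y_z|\le\beta-\gamma(z)\qquad(z\in W_s).\tag{9}$$
If $Y_z=\emptyset$, this holds since $\gamma(z)\le\mu(z)\le t<\beta$. Otherwise let $y\in Y_z$. By Step S13 and (6), $|Y_z|\le d_B(y)+1\le\beta-e(y)\le\beta$, which suffices if $\gamma(z)=0$. Let $\gamma(z)\ge1$. Then $\mathrm{Out}(z)\ne\emptyset$, so $z\in D_W$ by Step S6, and therefore $N_W(y)=\{z,u\}$. Consider a class $X\in\mathcal G\cap\mathrm{Out}(z)\cap\mathcal A'$. Since $e(X,W_s)<s$, Step S14 says that $y$ is not solo in $X$, so $y$ has at least two neighbors in $X$. There are at least $\gamma(z)-1$ such $X$, since $\mathrm{Out}(z)\subseteq\mathcal A'\cup\{U\}$, and none of them is $W$. In $W$ too, $y$ has two neighbors. So at least $\gamma(z)$ classes of $\mathcal A$ contain two or more neighbors of $y$, and Step S9 gives $e(y)\ge\gamma(z)$. Hence $|Y_z|\le\beta-e(y)\le\beta-\gamma(z)$, which is (9).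

**Step S16 (the final count).** We count the edges between $W_s$ and $B$ in two ways. By (9) and (8), $\sum_{z\in W_s}|Y_z|\le s\beta-\Gamma$. Each $y\in B$ has at least one neighbor in $W_s$, and exactly one only if $y$ lies in the disjoint union $\bigcup_zY_z$. So $e(W_s,B)\ge2|B|-\sum_z|Y_z|$. On the other hand $d_B(z)\le\Delta-d_A(z)$ for $z\in W_s$, and $W$ is independent, so the edges from $W_s$ to $A$ go to the $a-1$ classes of $\mathcal A\setminus\{W\}$. Therefore
$$2|B|-\sum_{z\in W_s}|Y_z|\le e(W_s,B)\le s(a+\beta-1)-\sum_{X\in\mathcal A\setminus\{W\}}e(X,W_s)=s\beta+\sum_{X\in\mathcal A\setminus\{W\}}g(X)\le s\beta+\Gamma .$$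
Hence, by (3), $2(s\beta+\rho+1)=2|B|\le(s\beta+\Gamma)+(s\beta-\Gamma)=2s\beta$, a contradiction. This proves Lemma 6. $\blacksquare$

## From the lemma to Theorem 1

This is the inductive step for Theorem 1: $G$ has maximum degree at most $\Delta$, $N$ is $\Delta$-admissible with $n(Q)=|V(G)|$, and both theorems hold for all earlier triples.

**Step M1 (removing the easy cases).** We reach a situation in which Lemma 6 can be used.

- If $s=0$, all $n_i$ are $1$; give all vertices different colors. So let $s\ge1$, and $d\ge0$ by Fact 2.
- If $d=0$, then (1) gives $0\le\sum_i(s-n_i)^+=p-r\le0$. So exactly $r$ entries are $s+1$ and the remaining $\Delta+1-r$ are $s$. This is the Hajnal–Szemerédi theorem.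
- If $n_i+n_k\le s$ for some $i\ne k$, merge these two entries into one entry $n_i+n_k\le s$. The new type has the same sum and the same number of big entries, so it is $\Delta$-admissible, and it has fewer entries. Color $G$ by induction and split the merged class.
- If $E(G)=\emptyset$, any partition of $V(G)$ with the right sizes will do.

So let $d\ge1$, $n_i+n_k\ge s+1$ for all $i\ne k$, and let $xy\in E(G)$.

**Step M2 (producing a near-coloring).** By induction $G-xy$ has an $N$-coloring. If it is not proper for $G$, then $x,y$ lie in a common class $j$. In $G$, $y$ has at most $\Delta-1$ neighbors outside that class, and there are $|Q|-1=\Delta+d\ge\Delta+1$ other classes. So $y$ can be moved to a class $k\ne j$ containing no neighbor of $y$. The result is proper for $G$. With $x_0:=x\in V^-=V_j$ and $V^+=V_k$ we are in the setting of Lemma 6.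

**Step M3 (the hypothesis "$V^+\in\mathcal A$ or $a\ge2$").** Suppose $V^+\notin\mathcal A$ and $a=1$. Then no vertex outside $V^-$ is movable to $V^-$, so each of the $n-n_j+1$ vertices outside $V^-$ has a neighbor in $V^-$. Thus $n-n_j+1\le\Delta(n_j-1)$. If $n_j\le s$, then $n-n_j+1\ge s\Delta+1>\Delta(n_j-1)$. If $n_j=s+1$, then $r\ge p\ge1$ and $n-n_j+1=s\Delta+r>s\Delta=\Delta(n_j-1)$. Both are contradictions. So Lemma 6 applies and gives an $N$-coloring. $\square$

## One vertex of large degree: Theorem 5

Now $N$, $G$, $x_0$ are as in Theorem 5. Theorem 1 holds for this triple and both theorems hold for earlier ones.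

**Step E1 (producing a near-coloring around $x_0$).** If $d(x_0)\le\Delta$, use Theorem 1 for $G$. Let $d(x_0)>\Delta$ and $y\in N(x_0)$. The graph $G-x_0y$ satisfies the hypotheses of Theorem 5 and has fewer edges, so it has an $N$-coloring. If this is not proper for $G$, then $x_0,y$ lie in a common class $j$. As $d(y)\le\Delta$, at most $\Delta-1$ neighbors of $y$ lie outside class $j$. As $|Q|-1\ge\Delta+1$, the vertex $y$ can be moved to another class $k$ containing no neighbor of $y$. We obtain a coloring as in Lemma 6 with $x_0\in V^-=V_j$, $V^+=V_k$. If $V^+\in\mathcal A$ or $a\ge2$, Lemma 6 finishes. Suppose $V^+\notin\mathcal A$ and $a=1$, so every vertex outside $V^-$ has a neighbor in $V^-$. The count of Step M3 is not available, since $x_0$ may have many neighbors.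

**Step E2 (the bad case needs a big target).** *In any situation as in Lemma 6 with $d(x_0)\le2\Delta+r$ in which the target size $n_j$ of $V^-$ is at most $s$, we have $V^+\in\mathcal A$ or $a\ge2$.*

Otherwise all $n-n_j+1$ vertices outside $V^-$ have a neighbor in $V^-$, which has $n_j-1$ vertices including $x_0$. So
$$n-n_j+1\le(n_j-2)\Delta+2\Delta+r=n_j\Delta+r.$$
But $n-n_j+1=s\Delta+(s-n_j)+r+1\ge n_j\Delta+r+1$, a contradiction.

So in our situation $n_j=s+1$. Then $I:=V^-$ is an independent set with $x_0\in I$ and $|I|=s$. Put $B=V(G)\setminus I$. Then $|B|=n-s=s\Delta+r$ and $B\supseteq V^+\ne\emptyset$. Every vertex of $B$ has a neighbor in $I$ and has degree at most $\Delta$. So $\Delta\ge1$, and $G[B]$ has maximum degree at most $\Delta-1$. We now use $I$ as ready-made material and color $B$ by induction.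

**Step E3 (if some $n_k=s$).** Give $I$ the color $k$. The type $N|_{Q\setminus\{k\}}$ has sum $s\Delta+r$, entries at most $s+1$, and $p\le r$ entries $s+1$. By Fact 3 with $\beta=\Delta$, $\rho=r$ it is $(\Delta-1)$-admissible. Theorem 1 (fewer vertices) colors $G[B]$ accordingly, and we are done.

From now on all non-big entries are at most $s-1$. The number of non-big indices is $|Q|-p\ge\Delta+1+d-r\ge2$. Take two of them, $i\ne k$. Then $1\le n_i,n_k\le s-1$ and $n_i+n_k\ge s+1$. No color fits $I$ exactly, so we split $I$ into $\{x_0\}$ and $I\setminus\{x_0\}$, with colors $i$ and $k$, and correct the sizes afterward.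

**Step E4 (enlarging the other entries).** We define a type $L=(m_l)$ on $Q\setminus\{i,k\}$ with $n_l\le m_l\le s+1$, at most $r$ entries $s+1$, and sum $s\Delta+r$. The required total increase over $N|_{Q\setminus\{i,k\}}$ is $s\Delta+r-(n-n_i-n_k)=n_i+n_k-s\ge0$. The index set has $|Q|-2=\Delta+d-1\ge\Delta\ge r$ elements, of which $p$ are big and at least $r-p$ are non-big. Raise the non-big entries one unit at a time, first all of them to $s$ and then $r-p$ of them to $s+1$. The sum runs through every value up to $s(\Delta+d-1)+r\ge s\Delta+r$, and there are never more than $r$ entries $s+1$. Stop when the sum is $s\Delta+r$.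

**Step E5 (a coloring of a nearby type).** By Fact 3 (with $\beta=\Delta$, $\rho=r$), $L$ is $(\Delta-1)$-admissible. By Theorem 1 (fewer vertices), $G[B]$ has an $L$-coloring. Add class $i:=\{x_0\}$ and class $k:=I\setminus\{x_0\}$, of size $s-1\ge n_k$. This is a coloring of $G$ of a type $N^{(1)}$ with $N^{(1)}_i=1$ and $N^{(1)}_l\ge n_l$ for $l\ne i$. Since the sums of $N^{(1)}$ and $N$ agree, the total excess of $N^{(1)}$ over $N$ outside $i$ is $n_i-1$. So there are types $N^{(1)},\dots,N^{(n_i)}=N$, where $N^{(l+1)}$ arises from $N^{(l)}$ by increasing entry $i$ from $l$ to $l+1$ and decreasing by $1$ another entry that exceeds its value in $N$.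

To see an instance of the bookkeeping, let $\Delta=1$, $s=5$, $r=1$, so $n=11$, and $N=(6,2,3)$ with slack $d=1$; any two entries of $N$ sum to at most $5$ in one case only, $2+3$, so this type is excluded by the pair condition. With $s=5$, $r=1$ and $N=(3,4,4)$ all pairs sum to at least $6$. Taking $i$ to be the first index and $k$ the second, $Q\setminus\{i,k\}$ carries the single entry $4$, raised to $m=6=s\Delta+r$. So $N^{(1)}=(1,4,6)$, and then $N^{(2)}=(2,4,5)$ and $N^{(3)}=(3,4,4)=N$.

**Step E6 (walking from $N^{(1)}$ to $N$).** All types $N^{(l)}$ have sum $n$ and entries between $1$ and $s+1$. Each has at most $r$ entries $s+1$, since entries outside $i$ only decrease and entry $i$ is at most $n_i\le s-1$. So they are $\Delta$-admissible, with the same $s,r,d$. Their entries outside $i$ are at least those of $N$, so two distinct entries outside $i$ have sum at least $s+1$. This is all that Lemma 6 asks for: its condition on sums leaves out the deficient color.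

Suppose we have an $N^{(l)}$-coloring with $x_0$ in class $i$, where $l<n_i$. Relative to the target $N^{(l+1)}$ it satisfies the hypotheses of Lemma 6, with $V^-$ the class $i\ni x_0$, of target size $l+1\le n_i\le s-1$, and $V^+$ the class whose entry was decreased. By Step E2, $V^+\in\mathcal A$ or $a\ge2$. Lemma 6 gives an $N^{(l+1)}$-coloring whose class $i$ contains the old one, hence contains $x_0$. After $n_i-1$ such steps we obtain an $N$-coloring of $G$. $\square$

Each appeal to Theorem 1 or Theorem 5 was to a graph with fewer vertices, or with as many vertices and fewer edges, or to the same graph with fewer colors, or (in Step E1) to Theorem 1 for the same triple. So the induction is complete, Theorems 1 and 5 hold, and the conjecture is true. $\blacksquare$
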